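\title{Almost embeddings of skeleta of simplices and K\"uhnel's generalized Heawood inequality}


\begin{abstract}
We prove that if the $k$-skeleton of the simplex on $n$ vertices almost embeds into a connected $2k$-manifold $M$, then $\binom{n-k-2}{k+1}\le\binom{2k+1}{k+1}r$, where $r$ is the rank of the mod $2$ intersection form on the image of the $k$-th homology of the skeleton. Since $r\le\beta_k(M)$, this proves a conjecture of K\"uhnel. The homology classes attached to the $k$-faces are weighted by exterior products of vectors over a field of characteristic $2$. The weights remove the intersection numbers of faces with a common vertex, about which nothing is known, and they produce a totally isotropic subspace whose dimension is found with a quadratic form over an imperfect field. The same argument bounds the number of $k$-faces of more general complexes.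
\end{abstract}

\section{Introduction}\label{sec:intro}

Suppose that the complete graph $K_n$, $n\ge 3$, is drawn without crossings on a closed surface $M$ so that the complementary regions are open disks. Every region has at least three edges on its boundary and every edge has two sides, so there are at most $\frac23\binom n2$ regions, and Euler's formula gives $\chi(M)\le n-\frac13\binom n2$. Since $\binom n2-3n+6=\binom{n-3}{2}$, this is the Heawood inequality
\[
\binom{n-3}{2}\le 3\bigl(2-\chi(M)\bigr).
\]
The graph $K_n$ is the $1$-skeleton of the simplex on $n$ vertices. This paper is about the same question one step up in every dimension: for which $n$ does the $k$-skeleton of the simplex on $n$ vertices embed into a given $2k$-dimensional manifold?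

Throughout, $k\ge1$ and $n\ge1$ are integers, $[n]=\{1,\dots,n\}$, and $\Delta$ is the $k$-skeleton of the $(n-1)$-dimensional simplex with vertex set $[n]$. All homology and cohomology has coefficients in the field $\mathbb Z_2$, and $\beta_k(M)=\dim H_k(M)$. Manifolds are topological, Hausdorff and without boundary; no smooth or piecewise linear structure and no tameness of maps is assumed. A manifold is \emph{closed} if it is also compact and connected. We put $\binom ab=0$ whenever $a<b$, including negative $a$. If $M$ is a closed $(k-1)$-connected $2k$-manifold, then its homology lives in degrees $0$, $k$ and $2k$, so $(-1)^k(\chi(M)-2)=\beta_k(M)$. We take the following conjecture from \cite{heawood}.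

\medskip
\noindent\textbf{Conjecture (K\"uhnel).} \emph{If $\Delta$ embeds into a closed $(k-1)$-connected $2k$-manifold $M$, then}
\[
\binom{n-k-2}{k+1}\le(-1)^k\binom{2k+1}{k+1}\bigl(\chi(M)-2\bigr)=\binom{2k+1}{k+1}\beta_k(M).
\]

\medskip
The simplest cases suggest that this is the right inequality. For $k=1$ it is the Heawood inequality. The left side is nonzero exactly when $n\ge 2k+3$, so for $M=S^{2k}$, where $\beta_k=0$, the inequality says $n\le 2k+2$; by van Kampen and Flores, $\Delta$ embeds into $S^{2k}$ if and only if $n\le 2k+2$. Finally, equality occurs for $K_7$ in the torus, $\binom42=6=3\cdot2$, for the $9$-vertex triangulation of $\mathbb{CP}^2$, $\binom53=10=10\cdot1$, and for the $16$-vertex triangulation of the K3 surface, $\binom{12}{3}=220=10\cdot22$. The proof for surfaces, however, does not carry over: for $k\ge2$ a $k$-dimensional complex does not cut a $2k$-manifold into cells, and Euler's formula has nothing to count. What survives in dimension $2k$ is the intersection form on $H_k(M)$, and the proof below uses nothing else about $M$.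

Intersection numbers only see whether disjoint faces meet, so the natural hypothesis is weaker than injectivity. A continuous map $g$ from a simplicial complex $K$ to $M$ is an \emph{almost embedding} if $g(\alpha)\cap g(\beta)=\emptyset$ for all disjoint faces $\alpha,\beta$ of $K$. Every embedding is an almost embedding.

To treat all topological manifolds at once we define the form through the diagonal. Let $M$ be a connected $2k$-manifold and $\mathrm{diag}\subset M\times M$ the diagonal. For an open set $O\subset M$ homeomorphic to $\mathbb R^{2k}$, the map $(u,v)\mapsto u-v$ identifies $H^{2k}(O\times O,\,O\times O\setminus\mathrm{diag})$ with $H^{2k}(\mathbb R^{2k},\mathbb R^{2k}\setminus0)=\mathbb Z_2$. There is a unique class $\mathfrak u_0\in H^{2k}(M\times M,\,M\times M\setminus\mathrm{diag})$ whose restriction to each of these groups is nonzero (Lemma~\ref{lem:thom} below). Let $\mathfrak d_0\in H^{2k}(M\times M)$ be its image, the \emph{diagonal class}, and put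
\[
\lambda(h,h')=\langle\mathfrak d_0,\,h\times h'\rangle\qquad(h,h'\in H_k(M)).
\]
This is the mod $2$ intersection form, but we shall work only with the definition just given. The form $\lambda$ is symmetric: the swap $t(x,x')=(x',x)$ preserves the property that characterizes $\mathfrak u_0$, so $t^*\mathfrak d_0=\mathfrak d_0$, and $t_*(h\times h')=h'\times h$. For a finite-dimensional subspace $H'\subset H_k(M)$, the \emph{rank} of $\lambda$ on $H'$ is $\dim H'/\operatorname{rad}H'$, where $\operatorname{rad}H'=\{h\in H':\lambda(h,h')=0\text{ for all }h'\in H'\}$.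

\begin{theorem}\label{thm:main}
Let $k\ge1$, let $M$ be a connected $2k$-manifold (neither compactness nor higher connectivity is required), and let $g:\Delta\to M$ be an almost embedding. Then
\[
\binom{n-k-2}{k+1}\le\binom{2k+1}{k+1}\,r,
\]
where $r$ is the rank of $\lambda$ on $g_*H_k(\Delta)\subset H_k(M)$. In particular $r\le\beta_k(M)$, so K\"uhnel's conjecture holds for all $k$, $n$ and all closed $(k-1)$-connected $2k$-manifolds.
\end{theorem}

In each of the three examples above the left side equals $\binom{2k+1}{k+1}\beta_k(M)$, so $r=\beta_k(M)$ and equality holds in Theorem~\ref{thm:main}. The method applies to other complexes as well. Write $f_i(K)$ for the number of $i$-dimensional faces of $K$.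

\begin{theorem}\label{thm:faces}
Let $K$ be a finite simplicial complex with $\dim K\le k$ and vertices in $[n]$, where $n\ge2k+3$. Let $g:K\to M$ be an almost embedding into a connected $2k$-manifold such that $g_*:H_i(K)\to H_i(M)$ is zero for $0<i<k$. Let $r$ be the rank of $\lambda$ on $g_*H_k(K)$. Then
\begin{align*}
f_k(K)&\le(k+2)f_{k-1}(K)+\binom{2k+1}{k+1}r,\\
f_k(K)&\le\binom{n}{k+1}-\binom{n-k-2}{k+1}+\binom{2k+1}{k+1}r.
\end{align*}
\end{theorem}

For $k=1$ the condition on $g_*$ is empty, and the second inequality reads $f_1(K)\le 3n-6+3r$. On a closed surface $r\le\beta_1(M)=2-\chi(M)$, and we recover the bound $3(n-\chi(M))$ on the number of edges.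

The proof has a topological and an algebraic part. The topological part (Proposition~\ref{prop:top}) attaches a class $y_\sigma\in H_k(M)$ to every $k$-face $\sigma$ and determines the numbers $\lambda(y_\sigma,y_\tau)$ for \emph{disjoint} $\sigma,\tau$, up to a coboundary. One would like to bound from below the rank of the matrix $\bigl(\lambda(y_\sigma,y_\tau)\bigr)$, but its entries for faces with a common vertex are unknown. The algebraic part removes them: it tensors $y_\sigma$ with an exterior product $p_\sigma$ of vectors attached to the vertices of $\sigma$, and $p_\sigma\wedge p_\tau=0$ when $\sigma$ and $\tau$ share a vertex. The two binomial coefficients then appear as dimensions: $\binom{2k+1}{k+1}$ is half the dimension of $\Lambda^{k+1}F^{2k+2}$, and $\binom{n-k-2}{k+1}$ is the dimension of a space of weighted cycles of $\Delta$.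

Section~\ref{sec:disjoint} states the topological input, Section~\ref{sec:example} shows the method for $k=1$, and Sections~\ref{sec:stress} and~\ref{sec:proofs} deduce both theorems. Sections~\ref{sec:diagonal} and~\ref{sec:top} prove the topological input. If $n<2k+3$, the left side in Theorem~\ref{thm:main} is $0$, so \emph{from now on $n\ge2k+3$}.

\section{Disjoint faces and their intersection numbers}\label{sec:disjoint}

Faces are identified with their vertex sets, which are nonempty subsets of $[n]$. The letters $\sigma,\tau$ always denote sets of $k+1$ vertices, $\rho$ a set of $k$ vertices, and $\alpha,\beta$ faces of any dimension. Let $K$ be a complex with vertices in $[n]$ and $\dim K\le k$, that is, a subcomplex of $\Delta$. Its simplicial chain complex $C(K)$ has the faces as a basis, with $\partial\alpha=\sum_{v\in\alpha}\alpha\setminus v$ for $|\alpha|\ge2$ and $\partial=0$ on vertices. On $C(K)\otimes C(K)$ the differential is $\partial(\alpha\otimes\beta)=\partial\alpha\otimes\beta+\alpha\otimes\partial\beta$, and the group $G=\{1,t\}$ of order two acts by $t(\alpha\otimes\beta)=\beta\otimes\alpha$.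

Let $\widetilde C(K)\subset C(K)\otimes C(K)$ be the subcomplex spanned by the elements $\alpha\otimes\beta$ with $\alpha\cap\beta=\emptyset$. It is the cellular chain complex of the union of the cells $\alpha\times\beta\subset K\times K$ with $\alpha\cap\beta=\emptyset$, which is the part of $K\times K$ that an almost embedding keeps away from the diagonal of $M$. A \emph{$j$-cochain} on $\widetilde C(K)$ is a function $J$ with values in $\mathbb Z_2$ on ordered pairs $(\alpha,\beta)$ of disjoint faces with $|\alpha|+|\beta|=j+2$; its coboundary is $\delta J=J\circ\partial$; and $J$ is \emph{symmetric} if $J(\alpha,\beta)=J(\beta,\alpha)$. In the top degree $2k$ the pairs are $(\sigma,\tau)$, in degree $2k-1$ they are $(\sigma,\rho)$ and $(\rho,\tau)$, and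
\begin{equation}\label{eq:delta}
\delta J(\sigma,\tau)=\sum_{\rho\subset\tau}J(\sigma,\rho)+\sum_{\rho\subset\sigma}J(\rho,\tau).
\end{equation}

The linear order of $[n]$ gives one symmetric cochain in each degree. List the vertices of $\alpha\cup\beta$ in increasing order and write $+$ for a vertex of $\alpha$ and $-$ for a vertex of $\beta$; this is the \emph{word} of $(\alpha,\beta)$. The faces $\alpha,\beta$ \emph{alternate} if no two neighboring letters of the word are equal. For $|\alpha|+|\beta|=j+2$ let $I_j^+(\alpha,\beta)=1$ if the word alternates and begins with $+$, let $I_j^-(\alpha,\beta)=1$ if it alternates and begins with $-$, and let both be $0$ otherwise. Then $I_j^-(\alpha,\beta)=I_j^+(\beta,\alpha)$, and $I_j=I_j^++I_j^-$ is the symmetric cochain that records whether $\alpha,\beta$ alternate. We write $I=I_{2k}$ and $J_0=I^+_{2k-1}$.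

\begin{lemma}\label{lem:alt}
\begin{enumerate}
\item[(a)] For $1\le j\le 2k$ we have $\delta I^+_{j-1}=\delta I^-_{j-1}=I_j$ on $\widetilde C(\Delta)$. In particular $I=\delta J_0$.
\item[(b)] For every $U\subset[n]$ with $|U|=2k+3$, the sum of $I(\sigma,\tau)$ over the unordered pairs $\{\sigma,\tau\}$ of disjoint subsets of $U$ is $1\in\mathbb Z_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The word of $(\alpha,\beta)$ has length $j+2\ge3$, and the terms of $\partial(\alpha\otimes\beta)$ correspond to the deletions of one letter that leave both signs present. A deletion that removes the only letter of one sign leaves a constant word of length at least $2$, which does not alternate. So $\delta I^{+}_{j-1}(\alpha,\beta)$ is the number mod $2$ of all deletions that leave an alternating word beginning with $+$, and the same holds for $-$.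

If the word alternates, deleting an inner letter makes two equal letters neighbors, while deleting the first or the last letter leaves an alternating word. These two words begin with different signs, so both counts are $1$. If the word has exactly one pair of equal neighbors, only the deletion of a letter of this pair can leave an alternating word, and the two deletions give the same word, so both counts are even. If the word has two or more pairs of equal neighbors, one pair survives every deletion: a deletion replaces at most two neighboring pairs by one, and if both were pairs of equal letters then so is the new one. Both counts are $0$.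

(b) A disjoint pair in $U$ omits one vertex $u$, and $U\setminus u$ splits into an alternating unordered pair in exactly one way. There are $2k+3$ choices of $u$.
\end{proof}

\begin{remark}\label{rem:moment}
The cochain $I$ counts the crossings of a particular map $f:\Delta\to\mathbb R^{2k}$, namely the one that is affine on faces with $f(v)=(v,v^2,\dots,v^{2k})$. For disjoint $\sigma,\tau$ the $2k+2$ points $f(v)$, $v\in\sigma\cup\tau$, have a unique affine dependence up to scale, with coefficients $\prod_{v'\ne v}(v-v')^{-1}$, which alternate in sign. A common point of $f(\sigma)$ and $f(\tau)$ is a dependence that is nonnegative on $\sigma$ and nonpositive on $\tau$, with total weight $1$ on $\sigma$. So $f(\sigma)$ and $f(\tau)$ meet, in one point, exactly when $\sigma,\tau$ alternate. The number in Lemma~\ref{lem:alt}(b) is the van Kampen number of $U$. The map $f$ is not used below.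
\end{remark}

Since $K$ has no faces of dimension $k+1$, the group $H_k(K)$ is the space $Z_k(K)$ of $k$-cycles, a subspace of $C_k(K)$. A linear map on it can be extended to $C_k(K)$, and this assigns a homology class to each $k$-face. The following proposition is all that we need from topology.

\begin{proposition}\label{prop:top}
Let $K$, $M$, $g$ be as in Theorem~\ref{thm:faces}. Put $H'_k=g_*H_k(K)$ and let $y:C_k(K)\to H'_k$, $\sigma\mapsto y_\sigma$, be any linear extension of $g_*:Z_k(K)=H_k(K)\to H'_k$. Then there is a symmetric $(2k-1)$-cochain $J$ on $\widetilde C(K)$ such that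
\[
\lambda(y_\sigma,y_\tau)=I(\sigma,\tau)+\delta J(\sigma,\tau)\qquad\text{for all disjoint $k$-faces $\sigma,\tau$ of $K$.}
\]
\end{proposition}

The proof is in Section~\ref{sec:top}. As a heuristic, think of $g$ as obtained from the map $f$ of Remark~\ref{rem:moment} into a ball in $M$ by adding the class $y_\sigma$ to each face $\sigma$ and then deforming. Adding the classes changes the crossing number $I(\sigma,\tau)$ by $\lambda(y_\sigma,y_\tau)$; during the deformation the crossing numbers change when a $k$-face $\sigma$ passes through a $(k-1)$-face $\rho$, and $J(\sigma,\rho)$ counts these events; at the end all crossing numbers are $0$.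

The word \emph{symmetric} carries half of the content. By Lemma~\ref{lem:alt}(a), the proposition implies that $\lambda(y_\sigma,y_\tau)=\delta(J+J_0)(\sigma,\tau)$ is a coboundary; this will give the isotropy of a subspace. The symmetry of $J$ is what preserves the van Kampen numbers; this will give the dimension of that subspace.

\section{The complete graphs $K_5$ and $K_7$}\label{sec:example}

Let $k=1$ and $n=5$, and let $g:K_5\to M$ be an almost embedding into a connected surface. Proposition~\ref{prop:top} gives classes $y_{ij}$ for the ten edges. For $1\le i<j\le4$ let $T_{ij}=y_{ij}+y_{i5}+y_{j5}$; since $y$ extends $g_*$, this is the class of the image of the triangle $ij5$. We claim that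
\begin{equation}\label{eq:K5}
\lambda(T_{12},T_{34})+\lambda(T_{13},T_{24})+\lambda(T_{14},T_{23})=1.
\end{equation}
Expand the three terms into $27$ numbers $\lambda(y_\sigma,y_\tau)$. The first term contributes the five disjoint pairs $\{12,34\}$, $\{12,35\}$, $\{12,45\}$, $\{15,34\}$, $\{25,34\}$ and the four adjacent pairs $\{i5,j5\}$ with $i\in\{1,2\}$, $j\in\{3,4\}$. Over the three terms, each of the $15$ disjoint pairs of edges of $K_5$ occurs once. An adjacent pair $\{i5,j5\}$ occurs in those splittings of $\{1,2,3,4\}$ that separate $i$ from $j$, that is, twice, and it cancels because $\lambda$ is symmetric. So the unknown numbers disappear, and the left side of \eqref{eq:K5} is the sum of $I+\delta J$ over the $15$ disjoint pairs. The alternating pairs are $\{13,24\}$, $\{13,25\}$, $\{14,25\}$, $\{14,35\}$, $\{24,35\}$, so $I$ contributes $5=1$. By \eqref{eq:delta} and the symmetry of $J$, the pair $\{\sigma,\tau\}$ contributes $J(\sigma,v)$ for $v\in\tau$ and $J(\tau,v)$ for $v\in\sigma$. A given $J(\sigma,v)$ occurs for $\tau=\{v,u\}$, where $u$ is one of the two vertices outside $\sigma\cup v$, so $\delta J$ contributes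 $0$. This proves \eqref{eq:K5}, and hence $r\ge1$, which is Theorem~\ref{thm:main} for $K_5$.

For a piecewise linear embedding one can see \eqref{eq:K5} directly. The curves $T_{12}$ and $T_{34}$ meet only at $g(5)$, and they cross there exactly when the edges $15,25$ alternate with the edges $35,45$ in the cyclic order around $g(5)$. Of the three ways to split four cyclically ordered edges into two pairs, exactly one alternates.

Now we rewrite the computation so that it generalizes. Let $p_1,\dots,p_4$ be the standard basis $e_1,\dots,e_4$ of $\mathbb Z_2^4$, let $p_5=e_1+e_2+e_3+e_4$, and consider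
\[
\Phi=\sum_{i<j}y_{ij}\otimes(p_i\wedge p_j)\in H_1(M)\otimes\Lambda^2\mathbb Z_2^4 .
\]
Since $p_i\wedge p_5=\sum_{j\le4,\,j\ne i}e_i\wedge e_j$, the coefficient of $e_i\wedge e_j$ in $\Phi$ is $y_{ij}+y_{i5}+y_{j5}=T_{ij}$. The left side of \eqref{eq:K5} is therefore the value at $\Phi$ of the quadratic form
\[
\mathcal Q\Bigl(\sum x_{ij}\otimes e_i\wedge e_j\Bigr)=\lambda(x_{12},x_{34})+\lambda(x_{13},x_{24})+\lambda(x_{14},x_{23}),
\]
which combines $\lambda$ with the Pl\"ucker quadric $\omega_{12}\omega_{34}+\omega_{13}\omega_{24}+\omega_{14}\omega_{23}$. The cancellation of the adjacent pairs now has a reason: $(p_i\wedge p_5)\wedge(p_j\wedge p_5)=0$.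

For $n=6$ the theorem again says $r\ge1$. The first new case is $n=7$, where it says $6\le3r$, so that $K_7$ does not almost embed into the projective plane. Choose vectors $p_1,\dots,p_7\in F^4$ for a field $F$ of characteristic $2$. We shall see that each $5$-subset $U$ of the vertices gives a vector $\Phi^U$ in a space $X$ of dimension $6r$, that these vectors are orthogonal to each other for the nondegenerate bilinear form that belongs to $\mathcal Q$, and that $\mathcal Q(\Phi^U)$ is an explicit product $\pi_U$ of determinants. Their span has dimension at most $3r$, and it remains to find six independent vectors among them. By orthogonality, $\mathcal Q\bigl(\sum a_U\Phi^U\bigr)=\sum a_U^2\pi_U$. If every element of $F$ is a square, as in $\mathbb Z_2$, the right side is $\bigl(\sum a_U\sqrt{\pi_U}\bigr)^2$ and vanishes on a hyperplane, so $\mathcal Q$ cannot certify more than one dimension. If instead $F$ is a field of rational functions, six of the $\pi_U$ can be linearly independent over the subfield of squares. Then $\sum a_U\Phi^U=0$ forces all $a_U=0$, and $6\le 3r$ follows.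

\section{Exterior weights and stresses}\label{sec:stress}

Let $F$ be a field of characteristic $2$, so that $\mathbb Z_2\subset F$, the exterior product is commutative, and determinants carry no signs. A pair of disjoint $k$-faces has $2k+2$ vertices, so we attach to the vertices vectors $p_v\in F^{2k+2}$, $v\in[n]$, and for a set $\alpha$ of vertices we put $p_\alpha=\bigwedge_{v\in\alpha}p_v$. Let $\Lambda=\Lambda^{k+1}F^{2k+2}$, with basis $e_A=\bigwedge_{i\in A}e_i$, where $A$ runs over the $(k+1)$-subsets of $\{1,\dots,2k+2\}$, and let $A^c$ be the complement of $A$. For $\omega=\sum\omega_Ae_A$ and $\omega'=\sum\omega'_Ae_A$ let $[\omega\wedge\omega']=\sum_A\omega_A\omega'_{A^c}$ be the coefficient of $e_1\wedge\dots\wedge e_{2k+2}$ in $\omega\wedge\omega'$. This is a nondegenerate symmetric bilinear form on $\Lambda$. We abbreviate $[\sigma|\tau]=[p_\sigma\wedge p_\tau]$. Then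
\begin{equation}\label{eq:bracket}
[\sigma|\tau]=\begin{cases}\det(p_v)_{v\in\sigma\cup\tau}&\text{if }\sigma\cap\tau=\emptyset,\\ 0&\text{if }\sigma\cap\tau\ne\emptyset.\end{cases}
\end{equation}

\subsection{A quadratic form}

Let $V$ be a vector space of dimension $r$ over $\mathbb Z_2$ with a nondegenerate symmetric bilinear form $\lambda$, extended $F$-bilinearly to $V_F=V\otimes F$, where it stays nondegenerate. Put $X=V_F\otimes_F\Lambda$. Then
\[
\dim X=r\binom{2k+2}{k+1}=2r\binom{2k+1}{k+1}.
\]
Write elements of $X$ as $x=\sum_Ax_A\otimes e_A$ with $x_A\in V_F$. The form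
\[
B(x,x')=\sum_A\lambda(x_A,x'_{A^c}),\qquad B(v\otimes\omega,v'\otimes\omega')=\lambda(v,v')[\omega\wedge\omega'],
\]
is symmetric. It is nondegenerate: if $x_A\ne0$, choose $v'$ with $\lambda(x_A,v')\ne0$; then $B(x,v'\otimes e_{A^c})\ne0$.

In $B(x,x)$ the terms of $A$ and $A^c$ are equal and cancel, so $B(x,x)=0$ carries no information. The replacement is half of this sum:
\[
\mathcal Q(x)=\sum_{A\ni1}\lambda(x_A,x_{A^c}).
\]
We have $\mathcal Q(ax)=a^2\mathcal Q(x)$ for $a\in F$. In $\mathcal Q(x+x')$ the mixed terms are $\lambda(x_A,x'_{A^c})$ and $\lambda(x'_A,x_{A^c})=\lambda(x_{A^c},x'_A)$ for $A\ni1$; together they run over all terms of $B(x,x')$. Hence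
\begin{equation}\label{eq:polar}
\mathcal Q(x+x')=\mathcal Q(x)+\mathcal Q(x')+B(x,x').
\end{equation}
On pure tensors, $\mathcal Q(v\otimes\omega)=\lambda(v,v)Q(\omega)$ with $Q(\omega)=\sum_{A\ni1}\omega_A\omega_{A^c}$, a sum over the unordered pairs $\{A,A^c\}$. The numbers $\lambda(y_\sigma,y_\sigma)$ are as unknown as those of adjacent faces, and the next lemma removes them. For $k=1$ it is the Pl\"ucker relation.

\begin{lemma}\label{lem:decomp}
$Q(\omega)=0$ for every decomposable $\omega=q_0\wedge\dots\wedge q_k$.
\end{lemma}

\begin{proof}
We first show that $Q(\gamma\omega)=\det(\gamma)Q(\omega)$ for $\gamma\in GL_{2k+2}(F)$ and all $\omega\in\Lambda$. By Gaussian elimination the group is generated by diagonal matrices, permutation matrices and the maps $\gamma_s$ with $e_1\mapsto e_1+se_2$ and $e_i\mapsto e_i$ for $i\ge2$. A diagonal matrix with entries $a_i$ multiplies $\omega_A\omega_{A^c}$ by $\prod_{i\in A}a_i\prod_{i\in A^c}a_i=\det\gamma$. A permutation matrix permutes the pairs $\{A,A^c\}$, and its determinant is $1$ in $F$. The map $\gamma_s$ fixes $e_A$ unless $1\in A$ and $2\notin A$. For a $k$-subset $P\subset\{3,\dots,2k+2\}$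 it sends $e_{1\cup P}$ to $e_{1\cup P}+se_{2\cup P}$. So the only coordinates that change are $\omega_{2\cup P}$, which become $\omega_{2\cup P}+s\,\omega_{1\cup P}$. The complement of $2\cup P$ is $1\cup P'$ with $P'=\{3,\dots,2k+2\}\setminus P$, so $Q$ changes by $s\sum_P\omega_{1\cup P}\,\omega_{1\cup P'}$. The terms of $P$ and $P'$ are equal, and $P\ne P'$ because $k\ge1$, so this sum is $0$.

A nonzero decomposable $\omega$ equals $\gamma(e_1\wedge\dots\wedge e_{k+1})$ for some $\gamma$, and $Q(e_1\wedge\dots\wedge e_{k+1})=0$.
\end{proof}

The hypothesis $k\ge1$ is needed here: for $k=0$ every vector of $\Lambda^1F^2$ is decomposable and $Q(\omega)=\omega_1\omega_2$.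

Let $y_\sigma\in V$ and $c_\sigma\in F$ be given for the sets $\sigma$ in some family. By \eqref{eq:polar}, Lemma~\ref{lem:decomp} and \eqref{eq:bracket}, only disjoint pairs contribute to $\mathcal Q$ and $B$:
\begin{align}
\mathcal Q\Bigl(\sum_\sigma c_\sigma\,y_\sigma\otimes p_\sigma\Bigr)&=\sum_{\{\sigma,\tau\}}c_\sigma c_\tau\,\lambda(y_\sigma,y_\tau)\,[\sigma|\tau],\label{eq:Qsum}\\
B\Bigl(\sum_\sigma c_\sigma\,y_\sigma\otimes p_\sigma,\ \sum_\tau c'_\tau\,y_\tau\otimes p_\tau\Bigr)&=\sum_{(\sigma,\tau)}c_\sigma c'_\tau\,\lambda(y_\sigma,y_\tau)\,[\sigma|\tau].\label{eq:Bsum}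
\end{align}
Here and below, $\sum_{\{\sigma,\tau\}}$ runs over unordered and $\sum_{(\sigma,\tau)}$ over ordered pairs of disjoint sets.

\subsection{Stresses}

The numbers $\lambda(y_\sigma,y_\tau)$ that remain are known only up to the coboundary $\delta J$. Coboundaries vanish on cycles, so we look for coefficients $c_\sigma$ that make the chain $\sum_\sigma c_\sigma\,\sigma\otimes p_\sigma\in C_k(\Delta)\otimes\Lambda$ a cycle. The coefficient of $\rho$ in its boundary is the left side of the following equation. A family $c=(c_\sigma)$ of elements of $F$, indexed by all $(k+1)$-subsets of $[n]$, is a \emph{stress} if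
\begin{equation}\label{eq:stress}
\sum_{v\notin\rho}c_{\rho\cup v}\;p_\rho\wedge p_v=0\quad\text{in }\Lambda\qquad\text{for every $k$-subset }\rho\subset[n].
\end{equation}
The stresses form a vector space $\mathcal S(\Delta)$ over $F$. In Section~\ref{sec:example} the stress was $c\equiv1$ on the edges of $K_5$; equation \eqref{eq:stress} held because $p_1+\dots+p_5=0$.

\begin{lemma}\label{lem:kill}
Let $c,c'$ be stresses and $J$ a $(2k-1)$-cochain on $\widetilde C(\Delta)$.
\begin{enumerate}
\item[(a)] $\sum_{(\sigma,\tau)}c_\sigma c'_\tau\,\delta J(\sigma,\tau)\,[\sigma|\tau]=0$.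
\item[(b)] If $J$ is symmetric, then $\sum_{\{\sigma,\tau\}}c_\sigma c_\tau\,\delta J(\sigma,\tau)\,[\sigma|\tau]=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\sigma\cap\rho=\emptyset$ and take the exterior product of \eqref{eq:stress} with $p_\sigma$. The terms with $v\in\sigma$ vanish, and we obtain, for every stress $c$,
\begin{equation}\label{eq:inner}
\sum_{\tau\supset\rho,\ \tau\cap\sigma=\emptyset}c_\tau\,[\sigma|\tau]=0 .
\end{equation}
By \eqref{eq:delta}, the sum in (a) equals
\[
\sum_{(\sigma,\rho)}J(\sigma,\rho)\,c_\sigma\sum_{\tau\supset\rho,\ \tau\cap\sigma=\emptyset}c'_\tau[\sigma|\tau]\;+\;\sum_{(\rho,\tau)}J(\rho,\tau)\,c'_\tau\sum_{\sigma\supset\rho,\ \sigma\cap\tau=\emptyset}c_\sigma[\sigma|\tau],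
\]
and the inner sums vanish by \eqref{eq:inner}, applied to $c'$ and, with the roles of $\sigma$ and $\tau$ exchanged, to $c$. If $J$ is symmetric, then $\delta J(\sigma,\tau)=\sum_{\rho\subset\tau}J(\sigma,\rho)+\sum_{\rho\subset\sigma}J(\tau,\rho)$, and the two sums belong to the two orderings of $\{\sigma,\tau\}$. So the sum in (b) equals the first of the two double sums above with $c'=c$, and it vanishes as well.
\end{proof}

Every set $U$ of $2k+3$ vertices carries a stress, because $2k+3$ vectors in $F^{2k+2}$ are dependent. For $u\in U$ let $m^U_u=\det(p_v)_{v\in U\setminus u}$. Then $\sum_{u\in U}m^U_up_u=0$: the $i$-th coordinate of the left side is the expansion along the first row of the determinant of the matrix with columns $p_u$, $u\in U$, whose $i$-th row has been repeated on top. Put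
\[
c^U_\sigma=\prod_{v\in\sigma}m^U_v\quad\text{if }\sigma\subset U,\qquad c^U_\sigma=0\quad\text{otherwise},\qquad \pi_U=\prod_{v\in U}m^U_v .
\]
This $c^U$ is a stress. If $\rho\not\subset U$, all terms of \eqref{eq:stress} are $0$. If $\rho\subset U$, the left side is $\bigl(\prod_{v\in\rho}m^U_v\bigr)\,p_\rho\wedge\sum_{v\in U}m^U_vp_v=0$, since the added terms with $v\in\rho$ vanish. Moreover all disjoint pairs in $U$ receive the same weight: if $\sigma,\tau\subset U$ are disjoint and $u$ is the remaining vertex of $U$, then $[\sigma|\tau]=m^U_u$, so
\begin{equation}\label{eq:weight}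
c^U_\sigma\,c^U_\tau\,[\sigma|\tau]=\pi_U .
\end{equation}

\subsection{Generic vectors}

We now choose $F$ and the vectors $p_v$. Split $[n]=D\sqcup E$ with $D=\{d_0,\dots,d_{k+1}\}$; then $|E|=n-k-2\ge k+1$ because $n\ge2k+3$. Let $F$ be the field of rational functions over $\mathbb Z_2$ in independent variables $x_{v,j}$ ($v\in E$, $0\le j\le k+1$) and $z_{v,i}$ ($v\in E$, $1\le i\le k$). Put
\[
p_{d_j}=e_{j+1}\quad(0\le j\le k+1),\qquad p_v=(x_{v,0},\dots,x_{v,k+1},z_{v,1},\dots,z_{v,k})\quad(v\in E).
\]
Let $\mathcal R$ be the set of $(k+1)$-subsets of $E$, so $|\mathcal R|=\binom{n-k-2}{k+1}$. For $R\in\mathcal R$ the set $R\cup D$ has $2k+3$ elements; we write $c^R$, $\pi_R$, $m^R_u$ for $c^{R\cup D}$, $\pi_{R\cup D}$, $m^{R\cup D}_u$.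

For $v\in R$ let $\zeta_{R,v}=\det(z_{v',i})_{v'\in R\setminus v,\ 1\le i\le k}$, a nonzero polynomial in the variables $z$. In the determinant $m^R_v$, $v\in R$, the columns $e_1,\dots,e_{k+2}$ eliminate all rows of variables $x$. In $m^R_{d_j}$ the column $e_{j+1}$ is missing, the row $(x_{v,j})_{v\in R}$ remains, and we expand along it. This gives
\begin{equation}\label{eq:minors}
m^R_v=\zeta_{R,v}\quad(v\in R),\qquad m^R_{d_j}=\sum_{v\in R}x_{v,j}\,\zeta_{R,v}\quad(0\le j\le k+1).
\end{equation}

\begin{lemma}\label{lem:basis}
The stresses $c^R$, $R\in\mathcal R$, form a basis of $\mathcal S(\Delta)$. In particular $\dim\mathcal S(\Delta)=\binom{n-k-2}{k+1}$.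
\end{lemma}

\begin{proof}
For $R,R'\in\mathcal R$ we have $R'\subset R\cup D$ only if $R'=R$, and $c^R_R=\prod_{v\in R}\zeta_{R,v}\ne0$. So the $c^R$ are independent, and from any stress we can subtract a combination of them so that the result $c$ satisfies $c_\sigma=0$ for all $\sigma\subset E$. We show that such a stress is $0$, by induction on $i=|\sigma\cap D|$. Let $i\ge1$, choose $d\in\sigma\cap D$ and put $\rho=\sigma\setminus d$. In \eqref{eq:stress} the terms with $v\in E$ have $|(\rho\cup v)\cap D|=i-1$ and vanish by induction, so
\[
\sum_{v\in D\setminus\rho}c_{\rho\cup v}\;p_\rho\wedge p_v=0 .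
\]
The vectors $p_v$ with $v\in D\cup(\rho\cap E)$ are linearly independent: modulo $e_1,\dots,e_{k+2}$ there remain the vectors $(z_{v,1},\dots,z_{v,k})$, $v\in\rho\cap E$, at most $k$ in number, and a maximal minor of their matrix is a nonzero polynomial. Hence the products $p_\rho\wedge p_v$, $v\in D\setminus\rho$, are distinct members of a basis of the $(k+1)$-st exterior power of their span, and all $c_{\rho\cup v}$ vanish, among them $c_\sigma$.
\end{proof}

The squares form a subfield $F^2=\{a^2:a\in F\}$ of $F$. For $k=1$ and $R=\{a,b\}$, formula \eqref{eq:minors} gives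
\[
\pi_R=z_{a,1}z_{b,1}\prod_{j=0}^2\bigl(x_{a,j}z_{b,1}+x_{b,j}z_{a,1}\bigr).
\]
The monomial $x_{a,0}x_{a,1}x_{b,2}$ occurs in it and involves both $a$ and $b$, so it occurs in no other $\pi_{R'}$. Multiplying by squares cannot change the parity of the exponents, and this is the whole proof of the next lemma.

\begin{lemma}\label{lem:squares}
The elements $\pi_R$, $R\in\mathcal R$, are linearly independent over $F^2$.
\end{lemma}

\begin{proof}
Let $F_0\subset F$ be the subfield generated by all $z_{v,i}$ and all $x_{v,j}^2$. It contains $F^2$, because the square of a polynomial over $\mathbb Z_2$ is a polynomial in the squares of the variables. The squarefree monomials in the variables $x$ are linearly independent over $F_0$: after clearing denominators, a relation has coefficients that are polynomials in the $z_{v,i}$ and $x_{v,j}^2$, and its terms are separated by the parities of the exponents of the $x_{v,j}$. By \eqref{eq:minors},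
\[
\pi_R=\sum_{\phi:\{0,\dots,k+1\}\to R}\Bigl(\prod_{v\in R}\zeta_{R,v}\prod_{j=0}^{k+1}\zeta_{R,\phi(j)}\Bigr)\,x^\phi,\qquad x^\phi=\prod_{j=0}^{k+1}x_{\phi(j),j}.
\]
The monomials $x^\phi$ are squarefree, distinct maps $\phi$ give distinct monomials, and the coefficients are nonzero elements of $F_0$. Suppose that $\sum_Ra_R^2\pi_R=0$. Fix $R$ and a surjection $\phi:\{0,\dots,k+1\}\to R$, which exists since $k+2\ge|R|$. The monomial $x^\phi$ occurs in $\pi_{R'}$ only if the image $R$ of $\phi$ is contained in $R'$, that is, $R'=R$. Its coefficient in the relation is $a_R^2$ times a nonzero element, so $a_R=0$.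
\end{proof}

The three lemmas combine into a statement about the cochain $I$ alone. For $c\in\mathcal S(\Delta)$ put
\[
q(c)=\sum_{\{\sigma,\tau\}}c_\sigma c_\tau\,I(\sigma,\tau)\,[\sigma|\tau].
\]

\begin{proposition}\label{prop:aniso}
If $c\in\mathcal S(\Delta)$ and $c\ne0$, then $q(c)\ne0$.
\end{proposition}

\begin{proof}
We have $q(ac)=a^2q(c)$, and $q(c+c')+q(c)+q(c')=\sum_{(\sigma,\tau)}c_\sigma c'_\tau I(\sigma,\tau)[\sigma|\tau]$, because $I$ and $[\,\cdot\,|\,\cdot\,]$ are symmetric. Since $I=\delta J_0$, this sum is $0$ by Lemma~\ref{lem:kill}(a), so $q$ is additive. By \eqref{eq:weight} and Lemma~\ref{lem:alt}(b), $q(c^R)=\pi_R$. By Lemma~\ref{lem:basis}, $c=\sum_Ra_Rc^R$ with some $a_R\ne0$, and $q(c)=\sum_Ra_R^2\pi_R\ne0$ by Lemma~\ref{lem:squares}.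
\end{proof}

This also shows that Lemma~\ref{lem:kill}(b) fails without symmetry: for $J=J_0$ the sum there is $q(c)$.

\section{The isotropic subspace}\label{sec:proofs}

Keep the field $F$ and the vectors $p_v$ of the last section. For a subcomplex $K$ of $\Delta$ let $\mathcal S(K)$ be the space of stresses $c$ with $c_\sigma=0$ for all $\sigma\notin K$.

\begin{proposition}\label{prop:bound}
Let $K$, $M$, $g$, $r$ be as in Theorem~\ref{thm:faces}. Then $\dim\mathcal S(K)\le\binom{2k+1}{k+1}r$.
\end{proposition}

\begin{proof}
Let $H'_k$, $y$ and $J$ be as in Proposition~\ref{prop:top}. Let $V=H'_k/\operatorname{rad}H'_k$. It has dimension $r$, and $\lambda$ induces a nondegenerate symmetric form on it. We write $y_\sigma$ also for the image of $y_\sigma$ in $V$, which does not change the numbers $\lambda(y_\sigma,y_\tau)$. With $X$, $B$, $\mathcal Q$ as in Section~\ref{sec:stress}, define the linear map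
\[
\Phi:\mathcal S(K)\to X,\qquad\Phi(c)=\sum_{\sigma\in K}c_\sigma\,y_\sigma\otimes p_\sigma .
\]
Extend $J$ by $0$ to $\widetilde C(\Delta)$. It stays symmetric, and for $\sigma,\tau\in K$ the value $\delta J(\sigma,\tau)$ does not change, since \eqref{eq:delta} involves only faces of $K$. In the sums below, pairs with $\sigma\notin K$ or $\tau\notin K$ have coefficient $0$, so we may sum over all disjoint pairs in $[n]$.

\emph{The image of $\Phi$ is totally isotropic.} For $c,c'\in\mathcal S(K)$, formula \eqref{eq:Bsum}, Proposition~\ref{prop:top}, the equation $I=\delta J_0$ and Lemma~\ref{lem:kill}(a) give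
\[
B(\Phi(c),\Phi(c'))=\sum_{(\sigma,\tau)}c_\sigma c'_\tau\,\delta(J_0+J)(\sigma,\tau)\,[\sigma|\tau]=0 .
\]

\emph{The map $\Phi$ is injective.} By \eqref{eq:Qsum}, Proposition~\ref{prop:top} and Lemma~\ref{lem:kill}(b), which applies because $J$ is symmetric,
\[
\mathcal Q(\Phi(c))=q(c)+\sum_{\{\sigma,\tau\}}c_\sigma c_\tau\,\delta J(\sigma,\tau)\,[\sigma|\tau]=q(c).
\]
If $c\ne0$, then $q(c)\ne0$ by Proposition~\ref{prop:aniso}, so $\Phi(c)\ne0$.

Let $L=\Phi(\mathcal S(K))$. Since $B$ is nondegenerate, $\dim L+\dim L^\perp=\dim X$, and $L\subset L^\perp$. Hence $\dim\mathcal S(K)=\dim L\le\frac12\dim X=\binom{2k+1}{k+1}r$.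
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n\ge2k+3$ and take $K=\Delta$. In degrees up to $k$ the chain complex of $\Delta$ is that of the full simplex, so $H_i(\Delta)=0$ for $0<i<k$, and the hypothesis on $g_*$ holds for every $M$. Lemma~\ref{lem:basis} and Proposition~\ref{prop:bound} give $\binom{n-k-2}{k+1}=\dim\mathcal S(\Delta)\le\binom{2k+1}{k+1}r$. Finally $r\le\dim g_*H_k(\Delta)\le\beta_k(M)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:faces}]
By Proposition~\ref{prop:bound} it suffices to bound $\dim\mathcal S(K)$ from below in two ways.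

Consider a function on the $k$-faces of $K$, extended by $0$. If $\rho\notin K$, then no $\rho\cup v$ is in $K$ and \eqref{eq:stress} holds. If $\rho\in K$, the left side of \eqref{eq:stress} lies in $p_\rho\wedge F^{2k+2}$. This space is $0$ if $p_\rho=0$; otherwise the kernel of $p\mapsto p_\rho\wedge p$ is the $k$-dimensional span of the $p_v$, $v\in\rho$, and the space has dimension $k+2$. So $\mathcal S(K)$ is defined by at most $(k+2)f_{k-1}(K)$ linear equations in $f_k(K)$ unknowns, and $\dim\mathcal S(K)\ge f_k(K)-(k+2)f_{k-1}(K)$. This gives the first inequality.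

On the other hand, $\mathcal S(K)$ is cut out of $\mathcal S(\Delta)$ by the $\binom n{k+1}-f_k(K)$ equations $c_\sigma=0$, $\sigma\notin K$. By Lemma~\ref{lem:basis}, $\dim\mathcal S(K)\ge\binom{n-k-2}{k+1}-\binom n{k+1}+f_k(K)$. This gives the second inequality.
\end{proof}

\section{The equivariant diagonal class}\label{sec:diagonal}

It remains to prove Proposition~\ref{prop:top}. The class $\mathfrak d_0$ vanishes on the complement of the diagonal, and pulling it back along $g\times g$ would show that $\lambda(y_\sigma,y_\tau)$ is a coboundary on $\widetilde C(K)$. To control \emph{symmetric} cochains we need a version of $\mathfrak d_0$ that remembers the swap. It lives in equivariant cohomology, and it has one more component, located at a point of the diagonal, which will produce the cochain $I$.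

\subsection{Thom classes without smoothness}

Since $M$ has no tangent bundle, we construct the class of the diagonal by gluing local generators. Let $Y$ be a space, $A\subset Y$ a closed subset, $m\ge0$ and $c\ge1$. A \emph{chart} of $(Y,A)$ is an open set $O\subset Y$ with a homeomorphism $O\cong\mathbb R^m\times\mathbb R^c$ that carries $O\cap A$ onto $\mathbb R^m\times0$. For a chart, $H^c(O,O\setminus A)=H^c(\mathbb R^c,\mathbb R^c\setminus0)=\mathbb Z_2$.

\begin{lemma}\label{lem:thom}
Let $\mathcal A$ be a family of charts of $(Y,A)$ that covers $A$. There is a unique class $\mathfrak u\in H^c(Y,Y\setminus A)$ whose restriction to $H^c(O,O\setminus A)$ is nonzero for every $O\in\mathcal A$.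
\end{lemma}

\begin{proof}
For an open set $O\subset Y$ put $h_i(O)=H_i(O,O\setminus A)$ and $h^c(O)=H^c(O,O\setminus A)$, the dual space of $h_c(O)$. The groups $h_i$ commute with directed unions, because singular chains have compact support. Since $A$ is closed, all sets involved are open, and there is a Mayer--Vietoris sequence
\[
h_i(O_1\cap O_2)\to h_i(O_1)\oplus h_i(O_2)\to h_i(O_1\cup O_2)\to h_{i-1}(O_1\cap O_2).
\]
A \emph{box} of a chart is a product of open intervals in $\mathbb R^m\times\mathbb R^c$, possibly empty. The boxes form a basis of the topology of the chart, and the intersection of two boxes of one chart is a box. If a box $b$ misses $A$, then $h_*(b)=0$. If it meets $A$, then its last $c$ intervals contain $0$, and by excision the inclusion induces an isomorphism from $h_*(b)$ to $h_*$ of the chart, which is $H_*(\mathbb R^c,\mathbb R^c\setminus0)$.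

\emph{Step 1: $h_i(O)=0$ for $i<c$ and all open $O$.} Call $O$ \emph{good} if this holds. By the sequence, $O_1\cup O_2$ is good if $O_1$, $O_2$ and $O_1\cap O_2$ are good. Boxes are good. A union of $l$ boxes of one chart is good by induction on $l$, since the intersection of one box with the union of the others is a union of $l-1$ boxes. An open subset of a chart is a directed union of finite unions of boxes, so it is good. Call an open set \emph{small} if it lies in a chart of $\mathcal A$ or in $Y\setminus A$; small sets are good, and open subsets of small sets are small. A union of $l$ small sets is good by the same induction. Every open set is a directed union of finite unions of small sets.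

\emph{Step 2: $h^c$ is a sheaf.} By Step 1 the map $h_c(O_1)\oplus h_c(O_2)\to h_c(O_1\cup O_2)$ is onto, so dually
\[
0\to h^c(O_1\cup O_2)\to h^c(O_1)\oplus h^c(O_2)\to h^c(O_1\cap O_2)
\]
is exact. This says that for a cover by two sets, classes that agree on the intersection glue uniquely. For a cover by $O_1,\dots,O_l$ use induction: glue the first $l-1$ classes to a class on $O'=O_1\cup\dots\cup O_{l-1}$; it agrees with the last class on each $O_i\cap O_l$, hence on $O'\cap O_l$ by uniqueness for $l-1$ sets; now glue over $O'$ and $O_l$. For an arbitrary cover, $h^c$ of the union is the inverse limit of $h^c$ of the finite unions, being dual to a direct limit.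

\emph{Step 3: gluing.} The charts of $\mathcal A$ and $Y\setminus A$ cover $Y$. Take the nonzero element of $h^c(O)$ for $O\in\mathcal A$, and $0\in h^c(Y\setminus A)=0$. By Step 2 it suffices to show that these classes agree on intersections; uniqueness of $\mathfrak u$ follows from Step 2 as well. On subsets of $Y\setminus A$ we have $h^c=0$. For $O_1,O_2\in\mathcal A$, cover $O_1\cap O_2$ by boxes $b$ of $O_1$; by Step 2 it suffices to compare the two classes on each $b$ that meets $A$. There $h^c(b)=\mathbb Z_2$, and $h^c(O_1)\to h^c(b)$ is an isomorphism. Choose a box $b'\subset b$ of $O_2$ that meets $A$. The isomorphism $h^c(O_2)\to h^c(b')$ factors through $h^c(b)$, so $h^c(O_2)\to h^c(b)$ is injective. Both classes restrict to the nonzero element of $h^c(b)$.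
\end{proof}

For $Y=M\times M$ the diagonal is closed because $M$ is Hausdorff, and the sets $O\times O$ with the coordinates $(u+v,u-v)$ are charts with $m=c=2k$. This gives the class $\mathfrak u_0$ of the introduction.

\subsection{Equivariant cohomology for the group of order two}

All complexes are non-negatively graded chain complexes of $\mathbb Z_2$-vector spaces. A \emph{$G$-complex} is a complex with an action of $G=\{1,t\}$ by chain maps; it is \emph{free} if each term is a free $\mathbb Z_2[G]$-module. Tensor products are over $\mathbb Z_2$, with the diagonal action unless said otherwise. Let $W$ be the free $G$-complex with $W_i=\mathbb Z_2[G]e_i$ and $\partial e_i=(1+t)e_{i-1}$ for $i\ge1$, and let $\varepsilon:W\to\mathbb Z_2$ be the augmentation $\varepsilon(e_0)=\varepsilon(te_0)=1$. The kernel and the image of multiplication by $1+t$ on $\mathbb Z_2[G]$ are both spanned by $1+t$, so $\varepsilon$ is a quasi-isomorphism. We use two textbook facts of homological algebra.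
\begin{enumerate}
\item[(H1)] An equivariant quasi-isomorphism between free $G$-complexes is an equivariant chain homotopy equivalence.
\item[(H2)] If $P$ is a free $G$-complex, then two equivariant chain maps $P\to W$ with the same composite with $\varepsilon$ are equivariantly chain homotopic.
\end{enumerate}
For a $G$-complex $P$ the complex $W\otimes P$ is free, on the elements $e_i\otimes z$ with $z$ in a basis of $P$. Define $H_G^*(P)=H^*(\operatorname{Hom}_G(W\otimes P,\mathbb Z_2))$. For a space $Z$ let $\mathcal C(Z)$ be its singular chain complex, and for a $G$-space put $H_G^*(Z)=H_G^*(\mathcal C(Z))$. Restricting cocycles to the subcomplex $e_0\otimes P$ gives the \emph{forgetful map} $H_G^*(P)\to H^*(P)$.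

The \emph{shuffle map} $\nabla:\mathcal C(Z)\otimes\mathcal C(Z')\to\mathcal C(Z\times Z')$ sends a pair of singular simplices $a\otimes a'$ to the sum of the restrictions of $a\times a'$ to the top simplices of the standard triangulation of the product of the two domains. It is a natural chain map and a quasi-isomorphism (Eilenberg--Zilber), it induces the cross product $h\times h'$, and mod $2$ it commutes with the exchange of the factors. In particular $\nabla:\mathcal C(M)\otimes\mathcal C(M)\to\mathcal C(M\times M)$ is equivariant for the swap.

We need the following properties.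
\begin{enumerate}
\item[(E1)] \emph{An equivariant quasi-isomorphism $P\to P'$ induces an isomorphism $H_G^*(P')\cong H_G^*(P)$.} By the K\"unneth formula $W\otimes P\to W\otimes P'$ is a quasi-isomorphism; apply (H1).
\item[(E2)] \emph{If $P$ is free, then $b\mapsto\varepsilon\otimes b$ induces an isomorphism $H^*(\operatorname{Hom}_G(P,\mathbb Z_2))\cong H_G^*(P)$.} Apply (H1) to $\varepsilon\otimes1:W\otimes P\to P$.
\item[(E3)] \emph{For $P=\mathbb Z_2$ in degree $0$, $H_G^j(P)=\mathbb Z_2$.} The only nonzero invariant $j$-cochain on $W$ is $\theta_j$ with $\theta_j(e_j)=\theta_j(te_j)=1$, and $\delta\theta_j=0$ since $\theta_j((1+t)e_j)=0$. The inclusion $\mathbb Z_2\to\mathcal C(\text{point})$ is a quasi-isomorphism, so this is also $H_G^j$ of a point.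
\item[(E4)] \emph{Let $G$ act on $S^N$ antipodally and let $S^N\times_GZ=(S^N\times Z)/G$. For $j<N$ there is an isomorphism $H_G^j(Z)\cong H^j(S^N\times_GZ)$, natural in the $G$-space $Z$, under which the forgetful map becomes the restriction along $Z\to S^N\times_GZ$, $z\mapsto[a,z]$, for a fixed point $a\in S^N$.}
\end{enumerate}
To prove (E4), let $W^{(N)}\subset W$ be the part of degree at most $N$. The complexes $W^{(N)}\otimes\mathcal C(Z)$ and $W\otimes\mathcal C(Z)$ agree in degrees up to $N$, so their invariant cochains have the same cohomology in degrees $j<N$. Let $S^0\subset S^1\subset\dots\subset S^N$ be the standard spheres and $D^i\subset S^i$ the closed upper hemisphere, with $D^0=\{a\}$. Put $c_0=a$ and choose inductively $c_i\in\mathcal C_i(D^i)$ with $\partial c_i=(1+t)c_{i-1}$. The induction keeps the statement that $(1+t)c_{i}$ is a cycle representing the nonzero class in the reduced homology of $S^{i}$. Indeed, $(1+t)c_{i-1}$ bounds in the disk $D^i$; then $c_i$ generates $H_i(D^i,S^{i-1})$; and the cycle $(1+t)c_i$ maps to this generator under $H_i(S^i)\to H_i(S^i,tD^i)\cong H_i(D^i,S^{i-1})$. The homology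 of $W^{(N)}$ is spanned by $e_0$ and $(1+t)e_N$, so $e_i\mapsto c_i$ is an equivariant quasi-isomorphism $W^{(N)}\to\mathcal C(S^N)$. Composing with $\nabla$ we obtain an equivariant quasi-isomorphism $W^{(N)}\otimes\mathcal C(Z)\to\mathcal C(S^N\times Z)$ of free complexes, which sends $e_0\otimes z$ to $a\times z$; apply (H1). Finally $S^N\times Z\to S^N\times_GZ$ is a double cover, each singular simplex of the base has exactly two lifts, and so $\operatorname{Hom}_G(\mathcal C(S^N\times Z),\mathbb Z_2)$ is the singular cochain complex of $S^N\times_GZ$.

\subsection{The class}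

Recall the following about a real vector bundle $\xi$ of rank $c$ over a finite cell complex. Its \emph{Thom class} is the unique class in $H^c(\xi,\xi\setminus0)$ that restricts to the nonzero class on each fiber pair $(\mathbb R^c,\mathbb R^c\setminus0)$. The restriction of its image in $H^c(\xi)$ to the zero section is the mod $2$ \emph{Euler class}, which equals the top Stiefel--Whitney class $w_c(\xi)$ and is multiplicative under Whitney sums. The tautological line bundle over $\mathbb{RP}^N$ has Euler class the generator $w\in H^1(\mathbb{RP}^N)$, and $w^j\ne0$ for $j\le N$.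

\begin{proposition}\label{prop:diag}
Let $M$ be a $2k$-manifold and let $G$ act on $M\times M$ by the swap. There is a class $\mathfrak d\in H_G^{2k}(M\times M)$ such that
\begin{enumerate}
\item[(1)] $\mathfrak d$ restricts to $0$ in $H_G^{2k}(M\times M\setminus\mathrm{diag})$;
\item[(2)] for every $x\in M$, $\mathfrak d$ restricts to the nonzero element of $H_G^{2k}(\{(x,x)\})=\mathbb Z_2$;
\item[(3)] the forgetful map sends $\mathfrak d$ to $\mathfrak d_0$.
\end{enumerate}
\end{proposition}

\begin{proof}
Fix $N>2k$. Let $Y=S^N\times_G(M\times M)$ and $A=S^N\times_G\mathrm{diag}$, a closed subset. If $\mathcal V\subset S^N$ is an open hemisphere and $O\cong\mathbb R^{2k}$ is open in $M$, then $\mathcal V\times O\times O$ maps homeomorphically onto an open subset of $Y$, since $\mathcal V\cap t\mathcal V=\emptyset$. With the coordinates $(u+v,u-v)$ on $O\times O$ it is a chart of $(Y,A)$ with $m=N+2k$ and $c=2k$, and these charts cover $A$. Let $\mathfrak u\in H^{2k}(Y,Y\setminus A)$ be the class of Lemma~\ref{lem:thom}, and let $\mathfrak d$ correspond under (E4) to its image in $H^{2k}(Y)$.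

(1) The image of $\mathfrak u$ restricts to $0$ on $Y\setminus A=S^N\times_G(M\times M\setminus\mathrm{diag})$ by the exact sequence of the pair.

(2) Choose $O\cong\mathbb R^{2k}$ with $x$ at the origin, and let $\xi=S^N\times_G\mathbb R^{2k}$, where $t$ acts on $\mathbb R^{2k}$ by $-1$. It is a vector bundle over $\mathbb{RP}^N$, the sum of $2k$ copies of $S^N\times_G\mathbb R$, which is the tautological line bundle via $[a',s]\mapsto(\mathbb Ra',sa')$. So its Euler class is $w^{2k}\ne0$. The map $b\mapsto(b/2,-b/2)\in O\times O$ turns $-1$ into the swap and sends only $0$ to the diagonal, so it induces a map of pairs $(\xi,\xi\setminus0)\to(Y,Y\setminus A)$. In a chart $\mathcal V\times O\times O=\mathbb R^{m}\times\mathbb R^{c}$ the fiber over $a'\in\mathcal V$ goes onto the slice where $u+v=0$ and the first coordinate is $a'$, with $u-v=b$. The inclusion of this slice is a homotopy equivalence of pairs, so $\mathfrak u$ pulls back to a class that is nonzero on each fiber pair, that is, to the Thom class of $\xi$. The zero section maps homeomorphically onto $S^N\times_G\{(x,x)\}$, so the restriction of $\mathfrak d$ to $(x,x)$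 corresponds to the Euler class.

(3) The map $M\times M\to Y$, $z\mapsto[a,z]$, is a map of pairs $(M\times M,M\times M\setminus\mathrm{diag})\to(Y,Y\setminus A)$. For $\mathcal V\ni a$ the inclusion $a\times O\times O\subset\mathcal V\times O\times O$ is a homotopy equivalence of pairs, so the pullback of $\mathfrak u$ is nonzero on each $O\times O$. By uniqueness it is $\mathfrak u_0$.
\end{proof}

\section{Proof of Proposition~\ref{prop:top}}\label{sec:top}

We compute the pullback of $\mathfrak d$ to $H_G^{2k}(\widetilde C(K))$ in two ways. Geometrically it is $0$, because $g$ is an almost embedding. Algebraically it depends only on the effect of $g$ in homology, and it is the sum of two classes, one represented by $\lambda(y_\sigma,y_\tau)$ and one by $I$. We prepare the algebraic computation with two lemmas.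

If $\Theta$ is a homotopy between chain maps $\varphi$ and $\psi$, the usual homotopy between $\varphi\otimes\varphi$ and $\psi\otimes\psi$ moves one factor after the other and does not commute with the swap. After tensoring with $W$ this can be repaired.

\begin{lemma}\label{lem:homotopy}
If chain maps $\varphi,\psi:C\to C'$ are chain homotopic, then $\varphi\otimes\varphi$ and $\psi\otimes\psi$ induce the same map $H_G^*(C'\otimes C')\to H_G^*(C\otimes C)$, where $G$ swaps the factors.
\end{lemma}

\begin{proof}
Let $\mathbb I$ be the complex with basis $\mathbf 0,\mathbf 1$ in degree $0$ and $\kappa$ in degree $1$, with $\partial\kappa=\mathbf 0+\mathbf 1$. A chain homotopy is a chain map $\Theta:\mathbb I\otimes C\to C'$ with $\Theta(\mathbf 0\otimes z)=\varphi(z)$ and $\Theta(\mathbf 1\otimes z)=\psi(z)$. Let $G$ act on $W\otimes\mathbb I$ through $W$, and on $W\otimes\mathbb I\otimes\mathbb I$ through $W$ and the swap of the two copies of $\mathbb I$. We construct an equivariant chain map $\mu:W\otimes\mathbb I\to W\otimes\mathbb I\otimes\mathbb I$ with $\mu(u\otimes\mathbf 0)=u\otimes\mathbf 0\otimes\mathbf 0$ and $\mu(u\otimes\mathbf 1)=u\otimes\mathbf 1\otimes\mathbf 1$.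 It remains to choose $\mu(e_i\otimes\kappa)$, by induction on $i$, with boundary $\mu(\partial(e_i\otimes\kappa))$, and to extend equivariantly. The prescribed boundary is a cycle of degree $i$, because $\mu$ is a chain map where it is already defined. By the K\"unneth formula the homology of $W\otimes\mathbb I\otimes\mathbb I$ is $\mathbb Z_2$ in degree $0$, detected by the sum of the coefficients. So the cycle bounds if $i\ge1$. For $i=0$ it is $e_0\otimes\mathbf 0\otimes\mathbf 0+e_0\otimes\mathbf 1\otimes\mathbf 1$, with coefficient sum $0$, and it bounds too. The composite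
\[
W\otimes\mathbb I\otimes C\otimes C\xrightarrow{\ \mu\otimes1\ }W\otimes\mathbb I\otimes\mathbb I\otimes C\otimes C\cong W\otimes(\mathbb I\otimes C)\otimes(\mathbb I\otimes C)\xrightarrow{\ 1\otimes\Theta\otimes\Theta\ }W\otimes C'\otimes C'
\]
is an equivariant chain map that restricts to $1\otimes\varphi\otimes\varphi$ at $\mathbf 0$ and to $1\otimes\psi\otimes\psi$ at $\mathbf 1$. So these two maps are equivariantly homotopic.
\end{proof}

The swap permutes the basis of $\widetilde C(K)$ without fixed points, so $\widetilde C(K)$ is free, and its invariant cochains are the symmetric ones. Let $\operatorname{aug}:\widetilde C(K)\to\mathbb Z_2$ be the chain map with value $1$ on each $v\otimes v'$, for vertices $v\ne v'$. The second lemma identifies $I$ with the class that comes from a point.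

\begin{lemma}\label{lem:vk}
The cocycles $\theta_{2k}\otimes\operatorname{aug}$ and $\varepsilon\otimes I$ represent the same class in $H_G^{2k}(\widetilde C(K))$.
\end{lemma}

\begin{proof}
Define $\Psi:\widetilde C(K)\to W$ in degree $j$ by $\Psi(\alpha\otimes\beta)=I_j^+(\alpha,\beta)\,e_j+I_j^-(\alpha,\beta)\,te_j$. It is equivariant since the swap exchanges $I_j^+$ and $I_j^-$. For $j\ge1$ we have $\partial e_j=\partial(te_j)=(1+t)e_{j-1}$, so Lemma~\ref{lem:alt}(a) gives
\[
\partial\Psi(\alpha\otimes\beta)=I_j(\alpha,\beta)\,(1+t)e_{j-1}=\delta I^+_{j-1}(\alpha,\beta)\,e_{j-1}+\delta I^-_{j-1}(\alpha,\beta)\,te_{j-1}=\Psi\partial(\alpha\otimes\beta).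
\]
Thus $\Psi$ is a chain map. Two distinct vertices always alternate, so $\varepsilon\Psi=\operatorname{aug}$. The equivariant chain maps $1\otimes\operatorname{aug}$ and $\Psi\circ(\varepsilon\otimes1)$ from $W\otimes\widetilde C(K)$ to $W$ both have the composite $\varepsilon\otimes\operatorname{aug}$ with $\varepsilon$, so they are equivariantly homotopic by (H2). The pullbacks of $\theta_{2k}$ under them are $\theta_{2k}\otimes\operatorname{aug}$ and $\varepsilon\otimes\theta_{2k}\Psi=\varepsilon\otimes I$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:top}]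
Let $\iota:C(K)\to\mathcal C(K)$ send each face to the affine singular simplex with its vertices in increasing order, and let $\varphi=g_\#\iota:C(K)\to\mathcal C(M)$. Let $\mathfrak p\in H_G^{2k}(\widetilde C(K))$ be the pullback of $\mathfrak d$ under the restriction of $\nabla(\varphi\otimes\varphi)$ to $\widetilde C(K)$.

\emph{The class $\mathfrak p$ is zero.} The chain $\nabla(\varphi\alpha\otimes\varphi\beta)$ is supported in $g(\alpha)\times g(\beta)$. For disjoint $\alpha,\beta$ this set misses the diagonal, since $g$ is an almost embedding; this is the only place where that hypothesis is used. So the map $\widetilde C(K)\to\mathcal C(M\times M)$ factors equivariantly through $\mathcal C(M\times M\setminus\mathrm{diag})$, and $\mathfrak p=0$ by Proposition~\ref{prop:diag}(1).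

\emph{Replacing $\varphi$ by a map through homology.} Let $H'$ be the complex with zero differential, $H'_0=\mathbb Z_2\cdot1$ in degree $0$ and $H'_k$ in degree $k$. Let $\eta:C(K)\to H'$ send each vertex to $1$, equal $y$ in degree $k$, and vanish in the other degrees. It is a chain map, that is, $\eta\partial=0$: the boundary of an edge has two vertices, and $C_{k+1}(K)=0$. Let $s:H'\to\mathcal C(M)$ be linear with $s(1)$ a point $x\in M$ and $s(h)$ a cycle representing $h$ for $h\in H'_k$. The chain maps $\varphi$ and $s\eta$ induce the same map in homology. In degree $0$ this holds because $M$ is connected. In degrees $0<i<k$ both maps are zero, the first by the hypothesis on $g_*$. In degree $k$ it holds because $y$ extends $g_*$, and $H_i(K)=0$ for $i>k$. Over a field every complex is the direct sum of its homology and a contractible complex, so chain maps that agree in homology are chain homotopic. By Lemma~\ref{lem:homotopy}, $\mathfrak p$ is the pullback under $\eta\otimes\eta$, restricted to $\widetilde C(K)$, of the class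
\[
\mathfrak e=\bigl(\nabla(s\otimes s)\bigr)^*\mathfrak d\in H_G^{2k}(H'\otimes H').
\]

\emph{Computing $\mathfrak e$.} The complex $H'\otimes H'$ has zero differential, so it is the direct sum of the $G$-complexes
\[
T_0=\mathbb Z_2\,(1\otimes1),\qquad T_k=(H'_k\otimes1)\oplus(1\otimes H'_k),\qquad T_{2k}=H'_k\otimes H'_k,
\]
in degrees $0$, $k$, $2k$, and $H_G^{2k}(H'\otimes H')$ splits accordingly. Let $\nu$ be an invariant cocycle on $W\otimes\mathcal C(M\times M)$ that represents $\mathfrak d$, and $\nu'$ its pullback to $W\otimes H'\otimes H'$.

On $T_0$ the map $\nabla(s\otimes s)$ sends $1\otimes1$ to the point $(x,x)$. By Proposition~\ref{prop:diag}(2) and (E3), the restriction of $\nu'$ to $W\otimes T_0=W$ is $\theta_{2k}$.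

The module $T_k$ is free, since the swap exchanges its two summands. By (E2), $H_G^*(T_k)$ is concentrated in degree $k$, and $k\ne2k$ since $k\ge1$. So the restriction of $\nu'$ to $W\otimes T_k$ is a coboundary.

On $W\otimes T_{2k}$ the part of degree $2k$ is $W_0\otimes T_{2k}$. By Proposition~\ref{prop:diag}(3),
\[
\nu'(e_0\otimes h\otimes h')=\nu\bigl(e_0\otimes\nabla(sh\otimes sh')\bigr)=\langle\mathfrak d_0,h\times h'\rangle=\lambda(h,h'),
\]
and by invariance $\nu'(te_0\otimes h\otimes h')=\nu'(e_0\otimes h'\otimes h)=\lambda(h',h)=\lambda(h,h')$. So the restriction of $\nu'$ is $\varepsilon\otimes\lambda$.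

\emph{Conclusion.} On $\widetilde C(K)$ the component of $\eta\otimes\eta$ in $T_0$ is $\operatorname{aug}$, and the component in $T_{2k}$ is $\sigma\otimes\tau\mapsto y_\sigma\otimes y_\tau$. Let $\ell$ be the symmetric $2k$-cochain $\ell(\sigma,\tau)=\lambda(y_\sigma,y_\tau)$. Then, by Lemma~\ref{lem:vk},
\[
0=\mathfrak p=[\theta_{2k}\otimes\operatorname{aug}]+[\varepsilon\otimes\ell]=[\varepsilon\otimes(I+\ell)].
\]
By (E2), $I+\ell$ is a coboundary in $\operatorname{Hom}_G(\widetilde C(K),\mathbb Z_2)$, that is, $I+\ell=\delta J$ with $J$ symmetric.
\end{proof}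

The hypothesis on $g_*$ in degrees $0<i<k$ enters through the shape of $H'$. Without it, $H'$ would have to contain the images $H'_i=g_*H_i(K)$, and $H'\otimes H'$ would have further summands. Those in $H'_i\otimes H'_i$ spanned by an element $h\otimes h$ are trivial $G$-modules in degree $2i$, and by (E3) they have nonzero equivariant cohomology in degree $2k$. The class $\mathfrak e$ could then have components other than the two that give $I$ and $\lambda(y_\sigma,y_\tau)$. For $K=\Delta$ these groups vanish on the side of the complex, and this is why Theorem~\ref{thm:main} needs no connectivity of $M$ beyond connectedness.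

\begin{thebibliography}{9}

\bibitem{heawood}
\emph{Generalized Heawood Numbers}, doi:10.37236/12104, \texttt{https://unpaywall.org/10.37236\%2F12104}.

\end{thebibliography}
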